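\title{Periodic orbits of dual billiards converging to closed characteristics}

\begin{abstract}
Let $M\subset\mathbb R^{2n}$ be a smooth closed convex hypersurface of positive curvature and let $T$ be the dual billiard map on its exterior. We prove that for every $p\ge3$ the map $T$ has an orbit of least period $p$ whose distance from $M$ is of exact order $p^{-2}$, and that these orbits converge, along subsequences, to closed characteristics of $M$. The orbits are obtained from an isoperimetric problem for closed $p$-gons, and their convergence rests on an exact formula for the ratio of two consecutive sides of an orbit. We also show that the limits have minimal action, compute the leading correction to the area of the orbits, and prove that every nondegenerate closed characteristic is a limit of periodic orbits.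
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The dual billiard map}
Identify $\mathbb R^{2n}$ with $\mathbb C^n$, let $\langle\cdot,\cdot\rangle$ be the Euclidean product and $J$ the multiplication by $i$, so that $J$ is orthogonal and $J^2=-1$. The standard symplectic form is $\omega(a,b)=\langle Ja,b\rangle$; it satisfies $\omega(a,Jb)=\langle a,b\rangle$ and $|\omega(a,b)|\le|a||b|$. Let $K\subset\mathbb R^{2n}$ be a compact convex body whose boundary $M$ is a $C^\infty$ hypersurface with outward unit normal $\nu$. We assume throughout that $M$ has positive curvature: the shape operator $S=D\nu\colon T_yM\to T_yM$ is positive definite at every $y\in M$.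

The \emph{characteristic line} at $y\in M$ is the skew-orthogonal complement of $T_yM$, the set of all $w$ with $\omega(u,w)=0$ for every $u\in T_yM$. It is spanned by the unit vector $\tau(y)=J\nu(y)$, because
\begin{equation}\label{eq:tau}
\omega(u,\tau(y))=\langle\nu(y),u\rangle\qquad(u\in\mathbb R^{2n}).
\end{equation}
Taking $u=\tau(y)$ shows that $\tau$ is tangent to $M$. Let $\varphi_t$ be the flow of $\tau$ on $M$. Its orbits are the \emph{characteristics} of $M$, and its closed orbits are the \emph{closed characteristics}.

Every point $x$ outside $K$ can be written in exactly one way as $x=y-t\tau(y)$ with $y\in M$ and $t>0$ (Lemma~\ref{lem:foot}). We call $y$ the \emph{foot} of $x$. The \emph{dual billiard map} reflects $x$ in its foot: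
\[
T(x)=2y-x=y+t\tau(y).
\]
For $n=1$ one draws from $x$ the tangent line to the curve $M$ that runs counterclockwise, and reflects $x$ in the point of tangency (Figure~\ref{fig:orbit}). The opposite orientation of the characteristic lines replaces $T$ by $T^{-1}$, which has the same periodic orbits. A \emph{$p$-periodic orbit} is a sequence $(x_j)_{j\in\mathbb Z}$ with $x_{j+1}=Tx_j$ and $x_{j+p}=x_j$; here $p$ need not be the least period.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=2.4,yscale=1.4]
\draw[thick] (0,0) circle (1);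
\foreach \j/\a in {1/-52,2/20,3/92,4/164,5/236}{
 \draw[->] (\a:1.236) -- ({\a+72}:1.236);
 \node at (\a:1.4) {$x_{\j}$};
 \node[circle,fill,inner sep=1.2pt] at ({\a+36}:1) {};
 \node at ({\a+36}:0.83) {$y_{\j}$};}
\node at (0,0) {$K$};
\end{tikzpicture}
\caption{An orbit of period $5$ of the dual billiard map about an ellipse. The side from $x_j$ to $x_{j+1}=Tx_j$ touches the ellipse at its midpoint $y_j$. The picture is the image of a regular pentagon circumscribed about a circle under a linear map of positive determinant, which preserves tangency, midpoints and orientation.}\label{fig:orbit}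
\end{figure}

The map $T$ is a symplectomorphism, and it is known that it has periodic points of period $p$ for every odd prime $p$. We ask where periodic orbits lie. A point $x=y-t\tau(y)$ with small $t$ is close to $M$, and $T$ moves it by the short vector $2t\tau(y)$. Near $M$ the map $T$ therefore resembles a difference scheme for the equation $\dot y=\tau(y)$, and a periodic orbit with many short steps should follow a closed characteristic. Recall that the Hausdorff distance of two compact sets is the least $\epsilon\ge0$ such that every point of either set lies within $\epsilon$ of the other set. The following conjecture is posed in \cite{dual}.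

\medskip\noindent\textbf{Conjecture.} \emph{The map $T$ has periodic orbits arbitrarily close to $M$ which, as the period tends to infinity, approximate closed characteristics. Precisely: for every $n\ge2$ and every $M\subset\mathbb R^{2n}$ as above there are periodic orbits $\mathcal O_k$ with least periods $p_k\to\infty$ and a closed characteristic $\gamma$ such that $\sup_{x\in\mathcal O_k}\operatorname{dist}(x,M)\to0$ and the finite sets $\mathcal O_k$ converge to $\gamma$ in the Hausdorff metric.}

\medskip
The case $n=1$ is left out because $M$ itself is then the only closed characteristic. Our proofs cover it without change.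

\begin{example}[the unit sphere]\label{ex:sphere}
Let $M$ be the unit sphere in $\mathbb C^n$. Then $\nu(y)=y$, $\tau(y)=iy$, and the characteristics are the circles $\{e^{it}y\}$. A point $x=(1-it)y$ is sent to $(1+it)y$. With $t=\tan\alpha$, $0<\alpha<\pi/2$, this reads $Tx=e^{2i\alpha}x$ and $|x|=1/\cos\alpha$. Hence $T^px=x$ exactly when $\alpha=\pi m/p$ with $1\le m<p/2$, and the least period is $p$ when $m$ and $p$ are coprime. The polygon $x,Tx,\dots,T^{p-1}x$ lies in the complex line through $y$, winds $m$ times around the circle $\{e^{it}y\}$, has perimeter $2p\tan(\pi m/p)$, and its vertices lie at distance $1/\cos(\pi m/p)-1$ from $M$.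
\end{example}

For $m=1$ the orbits of Example~\ref{ex:sphere} behave as the conjecture predicts, at distance $\sim\pi^2/(2p^2)$ from $M$. For $m/p$ bounded away from $0$ they stay away from $M$, and their perimeter grows linearly in $p$. A large period is thus not enough: one has to select the right orbits, and a bound on the perimeter is the property to look for.

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $n\ge1$ and let $M\subset\mathbb R^{2n}$ be as above. For every integer $p\ge3$ the map $T$ has an orbit $\mathcal O_p$ of least period exactly $p$ such that, with constants $c,C>0$ depending only on $M$,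
\[
c\,p^{-2}\le\operatorname{dist}(x,M)\le C\,p^{-2}\qquad(x\in\mathcal O_p),
\]
and every subsequence of $(\mathcal O_p)$ has a further subsequence converging in the Hausdorff metric to a closed characteristic of $M$. In particular the conjecture holds for all $n\ge2$ and all $M$.
\end{theorem}

Two supplements, not needed for the conjecture, tell which closed characteristics occur as limits. The \emph{area} of a closed piecewise $C^1$ curve $c$ in $\mathbb R^{2n}$ is
\[
A(c)=\tfrac12\oint\omega(c,c').
\]
For a simple counterclockwise curve in the plane it is the enclosed area. The area of a $p$-periodic orbit is the area of the closed polygon with vertices $x_1,\dots,x_p$. The \emph{action} of a closed characteristic $\gamma$ is its area $A(\gamma)$ when traversed once in the direction $\tau$. Put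
\[
k=\langle S\tau,\tau\rangle>0\quad\text{on }M,\qquad\sigma(\gamma)=\int_\gamma k^{1/3}\,ds ,
\]
where $ds$ is arc length; $k$ is the normal curvature of $M$ in the characteristic direction. For $p\ge3$ let $A_p$ be the infimum of the areas of all $p$-periodic orbits.

\begin{theorem}\label{thm:minimal}
\emph{(i)} $A_p=1/(4a_p)$, where $a_p$ is the isoperimetric constant \eqref{eq:ap}. The value $A_p$ is attained, and only by orbits of least period $p$. The sequence $A_p$ decreases strictly to $A_0=1/(4a_\infty)$, $a_\infty=\sup_pa_p$, and $A_0$ is the minimal action of the closed characteristics of $M$.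

\emph{(ii)} $\lim_{p\to\infty}p^2(A_p-A_0)=\frac1{24}\sigma_*^3$, where $\sigma_*=\min\sigma(\gamma)$ over the closed characteristics of minimal action; the minimum is attained.

\emph{(iii)} Every Hausdorff limit, as $p\to\infty$, of orbits realizing $A_p$ (for example the orbits $\mathcal O_p$ constructed for Theorem~\ref{thm:main}) is a closed characteristic $\gamma$ of minimal action with $\sigma(\gamma)=\sigma_*$.
\end{theorem}

On the unit sphere $\omega(x,e^{2i\alpha}x)=|x|^2\sin2\alpha=2\tan\alpha$, so the orbits of Example~\ref{ex:sphere} have area $p\tan(\pi m/p)$. Hence $A_p=p\tan(\pi/p)=\pi+\pi^3/(3p^2)+\cdots$, in agreement with $A_0=\pi$, $k=1$, $\sigma_*=2\pi$.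

Let $\gamma$ be a closed characteristic with least $\varphi$-period $L$, and $y\in\gamma$. The differential $d\varphi_L(y)$ fixes $\tau(y)$ and so acts on $T_yM/\mathbb R\tau(y)$. We call $\gamma$ \emph{nondegenerate} if this action does not have the eigenvalue $1$.

\begin{theorem}\label{thm:nondeg}
If $\gamma$ is nondegenerate, then for every sufficiently large $p$ there is a $T$-orbit of least period $p$ such that these orbits converge to $\gamma$ in the Hausdorff metric as $p\to\infty$.
\end{theorem}

On the unit sphere with $n\ge2$ we have $\varphi_{2\pi}=\mathrm{id}$, so no characteristic is nondegenerate. A perturbation argument as in Theorem~\ref{thm:nondeg} therefore cannot settle the conjecture for all $M$, and the proof of Theorem~\ref{thm:main} is variational. It does not presuppose that $M$ carries a closed characteristic.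

\subsection{Plan of the proof}
Section~\ref{sec:polygons} rewrites the orbit equation as a relation between the sides and the midpoints of a polygon, in terms of a norm $g$ built from $K$ and $\omega$. Section~\ref{sec:iso} maximizes area over squared $g$-length among closed $p$-gons, a discrete Clarke-type dual principle, and obtains orbits of least period $p$ with perimeter bounded independently of $p$. This bounds only the average side by $O(1/p)$; Section~\ref{sec:ratio} shows that all sides are comparable. Section~\ref{sec:limit} passes to the limit and proves Theorem~\ref{thm:main}. Theorems~\ref{thm:minimal} and~\ref{thm:nondeg} are proved in Sections~\ref{sec:minimal} and~\ref{sec:nondeg}.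

\section{Orbits as polygons}\label{sec:polygons}

\subsection{The hypersurface}
All statements are invariant under translations, so we take the origin in the interior of $K$ and fix $0<r\le R$ with $B_r\subset K\subset B_R$ (closed balls centered at $0$). We use three standard facts.

\emph{Strict convexity.} For $y\in M$ and $y'\in K$ put $N(y,y')=\langle\nu(y),y-y'\rangle$, the distance from $y'$ to the tangent hyperplane at $y$. Then
\begin{equation}\label{eq:strict}
N(y,y')>0\qquad(y'\ne y).
\end{equation}
Indeed $N\ge0$ because the tangent hyperplane supports $K$. If $N(y,y')=0$, the segment from $y$ to $y'$ lies in $K$ and in this hyperplane, hence in $M$. Differentiating $\langle\nu,u\rangle=0$ along the segment, $u=y'-y$, gives $\langle Su,u\rangle=0$, so $u=0$.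

\emph{The Gauss map.} For a unit vector $e$ the function $\langle e,\cdot\rangle$ attains its maximum over $K$ at a point of $M$ with normal $e$, and by \eqref{eq:strict} at no other point. So $\nu\colon M\to S^{2n-1}$ is a bijection, and a diffeomorphism because $S$ is invertible. The same then holds for $\tau=J\nu$. Its derivative is $D\tau=JS$, and
\begin{equation}\label{eq:k}
\omega(\tau,JS\tau)=\langle\tau,S\tau\rangle=k .
\end{equation}

\emph{The signed distance.} Let $\rho$ be the signed distance to $M$, positive outside $K$. There is $\delta>0$ such that every point $x$ of $U=\{\operatorname{dist}(\cdot,M)\le\delta\}$ has a unique nearest point $\pi(x)\in M$, the maps $\pi$ and $\rho$ are smooth on $U$, $x=\pi(x)+\rho(x)\nu(\pi(x))$ and $\nabla\rho=\nu\circ\pi$. At $y\in M$ the Hessian $D^2\rho(y)$, as a symmetric operator, equals $S$ on $T_yM$ and kills $\nu(y)$. Let $C_2,C_3$ bound the norms of $D^2\rho,D^3\rho$ on $U$. If $y,y'\in M$ and $|y-y'|\le\delta$, the segment between them lies in $U$. Hence $|\tau(y)-\tau(y')|\le C_1|y-y'|$ for all $y,y'\in M$,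 with $C_1=\max(C_2,2/\delta)$.

For $y\in M$ and $t\in\mathbb R$ put $F(y,t)=y-t\tau(y)$.

\begin{lemma}\label{lem:foot}
$F$ maps $M\times(0,\infty)$ bijectively onto $\mathbb R^{2n}\setminus K$.
\end{lemma}

\begin{proof}
For $t\ne0$ the point $F(y,t)$ lies in the tangent hyperplane at $y$ and differs from $y$, so it is outside $K$ by \eqref{eq:strict}. Suppose $F(y,t)=F(y',t')$ with $t,t'>0$ and $y\ne y'$; write $\tau=\tau(y)$, $\tau'=\tau(y')$. Then $y-y'=t\tau-t'\tau'$, and \eqref{eq:tau} gives $N(y,y')=\omega(y-y',\tau)=t'\omega(\tau,\tau')$ and $N(y',y)=\omega(y'-y,\tau')=-t\,\omega(\tau,\tau')$. These numbers cannot both be positive. So $y=y'$, and then $t=t'$. By invariance of domain the image of the continuous injection $F$ is open. It is closed in $\mathbb R^{2n}\setminus K$: if $F(y_i,t_i)\to x\notin K$, then $(t_i)$ is bounded, a subsequence of $(y_i,t_i)$ converges to some $(y,t)$ with $F(y,t)=x$, and $t>0$ because $x\notin M$. Since $\mathbb R^{2n}\setminus K$ is connected, $F$ is onto.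
\end{proof}

\subsection{The norm $g$ and the orbit equation}
The direction of a side $Tx-x=2t\tau(y)$ determines the foot $y$, because $\tau$ is a bijection onto the sphere. This suggests taking the sides, rather than the vertices, as the unknowns. For $z\in\mathbb R^{2n}$ put
\[
g(z)=\max_{y\in K}\omega(y,z),\qquad Y(z)=\tau^{-1}(z/|z|)\in M\quad(z\ne0).
\]
Since $\omega(y,z)=\langle y,-Jz\rangle$, the function $g$ is the support function of $K$ evaluated at $-Jz$. It has the properties of a norm except symmetry.

\begin{lemma}\label{lem:g}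
\emph{(a)} $g(cz)=cg(z)$ for $c\ge0$, $g(a+b)\le g(a)+g(b)$, and $r|z|\le g(z)\le R|z|$.

\emph{(b)} For $z\ne0$ the point $Y(z)$ is the only maximizer in the definition of $g(z)$, so $g(z)=\omega(Y(z),z)$. The function $g$ is smooth off $0$, and $dg(z)\zeta=\omega(Y(z),\zeta)$.

\emph{(c)} If $a,b\ne0$ and $b$ is not a positive multiple of $a$, then $g(a+b)<g(a)+g(b)$.
\end{lemma}

\begin{proof}
(a) The first two properties hold for any maximum of linear functions. The point $y=-rJz/|z|\in K$ gives $\omega(y,z)=r|z|$, and $|\omega(y,z)|\le R|z|$ on $K$.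

(b) The only maximizer of $\langle\cdot,-Jz\rangle$ is the point with $\nu=-Jz/|z|$, that is, with $\tau=z/|z|$. Thus $g(z)=\omega(Y(z),z)$ is smooth, with $dg(z)\zeta=\omega(DY(z)\zeta,z)+\omega(Y(z),\zeta)$. The first term vanishes by \eqref{eq:tau}, since $DY(z)\zeta$ is tangent to $M$ at $Y(z)$ and $z=|z|\tau(Y(z))$.

(c) If $a+b=0$, the left side is $0$ and the right side is positive. Otherwise let $y=Y(a+b)$. Then $g(a+b)=\omega(y,a)+\omega(y,b)$, and equality in (c) would force $y$ to be the maximizer for both $a$ and $b$. Then $a/|a|=\tau(y)=b/|b|$.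
\end{proof}

For a sequence $(x_j)$ in $\mathbb R^{2n}$ let $z_j=x_{j+1}-x_j$ be its sides and $m_j=\frac12(x_j+x_{j+1})$ their midpoints.

\begin{lemma}\label{lem:orbit}
$(x_j)$ is a $T$-orbit if and only if $z_j\ne0$ and $m_j=Y(z_j)$ for all $j$.
\end{lemma}

\begin{proof}
If $x_j=y-t\tau(y)$ with $t>0$ and $x_{j+1}=y+t\tau(y)$, then $m_j=y$ and $z_j=2t\tau(y)$, so $Y(z_j)=y$. Conversely, if $y=m_j=Y(z_j)$, then $z_j=|z_j|\tau(y)$ and $x_j=m_j-\frac12z_j=F(y,\frac12|z_j|)$. By Lemma~\ref{lem:foot}, $x_j$ lies outside $K$ with foot $y$, and $Tx_j=2y-x_j=x_{j+1}$.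
\end{proof}

A curve $c$ with $c'\ne0$ runs along a characteristic in the direction $\tau$ exactly when $c=Y(c')$. The orbit equation $m_j=Y(z_j)$ is the midpoint discretization of this equation.

For an orbit we write $y_j=m_j$, $s_j=|z_j|$ and $h_j=\frac12(s_j+s_{j+1})$. Then $z_j=s_j\tau(y_j)$, $x_j=F(y_j,s_j/2)$, and
\begin{equation}\label{eq:step}
y_{j+1}-y_j=\tfrac12(z_j+z_{j+1})=\tfrac12\big(s_j\tau(y_j)+s_{j+1}\tau(y_{j+1})\big),\qquad|y_{j+1}-y_j|\le h_j .
\end{equation}
The \emph{perimeter} of a $p$-periodic orbit is $\Lambda=s_1+\dots+s_p=h_1+\dots+h_p$.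

\subsection{Area and length}
The \emph{length} of a closed piecewise $C^1$ curve is $\ell(c)=\oint g(c')$. Both $A$ and $\ell$ are unchanged by orientation-preserving reparametrization and by translation (for $A$ because $\oint\omega(b,c')=0$), and $A(\lambda c)=\lambda^2A(c)$, $\ell(\lambda c)=\lambda\ell(c)$ for $\lambda>0$. On the side $x_j+tz_j$, $0\le t\le1$, of a closed $p$-gon the integrand of $2A$ is the constant $\omega(x_j,z_j)=\omega(m_j,z_j)=\omega(x_j,x_{j+1})$. Translating so that $x_1=0$ gives $x_j=\sum_{i<j}z_i$. Hence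
\begin{equation}\label{eq:poly}
A=\tfrac12\sum_j\omega(x_j,x_{j+1})=\tfrac12\sum_j\omega(m_j,z_j)=\tfrac12\sum_{i<j}\omega(z_i,z_j),\qquad\ell=\sum_jg(z_j).
\end{equation}

\begin{lemma}\label{lem:la}
Every $p$-periodic orbit and every closed characteristic, traversed any number of times in the direction $\tau$, satisfies $\ell=2A>0$. In particular $T$ has no orbit of period $1$ or $2$.
\end{lemma}

\begin{proof}
For an orbit $\omega(m_j,z_j)=\omega(Y(z_j),z_j)=g(z_j)>0$ by Lemmas~\ref{lem:orbit} and~\ref{lem:g}(b). For a characteristic $\omega(c,c')=\omega(Y(c'),c')=g(c')>0$. A closed polygon with at most two sides has $A=0$ by \eqref{eq:poly}.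
\end{proof}

\section{An isoperimetric problem for $p$-gons}\label{sec:iso}

\subsection{The variational principle}
Closed $p$-gons up to translation form the vector space $Z_p=\{(z_1,\dots,z_p):\sum z_j=0\}$; zero sides are allowed. Let $\zeta\in Z_p$ and choose $\xi_j$, indexed cyclically, with $\zeta_j=\xi_{j+1}-\xi_j$; these are displacements of the vertices. Expanding,
\[
\sum_j\omega(m_j,\zeta_j)=\tfrac12\sum_j\big[\omega(x_j,\xi_{j+1})+\omega(\xi_j,x_{j+1})\big]+\tfrac12\sum_j\big[\omega(x_{j+1},\xi_{j+1})-\omega(x_j,\xi_j)\big].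
\]
The second sum telescopes to $0$ and the first is the derivative of $\frac12\sum\omega(x_j,x_{j+1})$. Together with Lemma~\ref{lem:g}(b) this gives, at a polygon with nonzero sides and for $\lambda\in\mathbb R$,
\begin{equation}\label{eq:variation}
(dA-\lambda\,d\ell)(z)\zeta=\sum_j\omega\big(m_j-\lambda Y(z_j),\zeta_j\big).
\end{equation}
Testing with $\zeta_i=-\zeta_j$ and all other components zero, we see that \eqref{eq:variation} vanishes for all $\zeta\in Z_p$ if and only if the vector $m_j-\lambda Y(z_j)$ does not depend on $j$.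

For $\lambda=1$ this says that the $p$-periodic orbits are, up to translation, the critical points of $\ell-A$. They are not extrema: on a ray $\{cz\}$ with $A(z)>0$ the function $c\,\ell(z)-c^2A(z)$ rises to the value $\ell(z)^2/(4A(z))$ and then tends to $-\infty$. One should therefore minimize $\ell^2/(4A)$ over the rays, or maximize the scale-invariant quotient $A/\ell^2$. For $p\ge3$ put
\begin{equation}\label{eq:ap}
a_p=\max\{A(z):z\in Z_p,\ \ell(z)=1\}.
\end{equation}
The constraint set is compact because $g\ge r|\cdot|$, and $A\le a_p\ell^2$ on $Z_p$ by homogeneity. Inserting a zero side shows $a_p\le a_{p+1}$. The triangle with $z_2=Jz_1\ne0$ has $A=\frac12\omega(z_1,Jz_1)>0$, so $a_3>0$. By \eqref{eq:poly}, $A\le\frac12\sum_{i<j}|z_i||z_j|\le\frac14(\sum|z_j|)^2\le\ell^2/(4r^2)$, so $a_\infty=\sup_pa_p<\infty$.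

\begin{example}[triangles about the unit circle]\label{ex:triangle}
Let $n=1$, $M$ the unit circle and $p=3$. Then $g(z)=|z|$ and $Y(z)=-Jz/|z|$. A maximizer has $A=a_3>0$, so it is a genuine counterclockwise triangle of perimeter $1$, and $A/\ell^2$ is smooth near it. Its derivative vanishes, which means $dA=\lambda\,d\ell$ with $\lambda=2a_3$. By \eqref{eq:variation} the three points $m_j+\lambda Jz_j/|z_j|$ coincide: moving inward from each midpoint, perpendicularly to the side, by the distance $\lambda$, one arrives at the same point $b$. The vertex $x_{j+1}$ belongs to two sides, so $|x_{j+1}-b|^2=\lambda^2+\frac14|z_j|^2=\lambda^2+\frac14|z_{j+1}|^2$. The triangle is equilateral with center $b$ and inradius $\lambda$. After translating $b$ to $0$ and dividing by $\lambda$, its sides touch $M$ at their midpoints: it is the orbit of Example~\ref{ex:sphere} with $\alpha=\pi/3$, $\ell=6\sqrt3$ and $A=3\sqrt3=1/(4a_3)$.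
\end{example}

The general argument is the same, with one new difficulty. For $p\ge4$ a polygon with a zero side can have positive area, and $g$ is not differentiable at $0$. Such maximizers are excluded by cutting a corner: this gains length to first order and changes the area only to second order.

\begin{lemma}\label{lem:corner}
A maximizer for $a_p$ has all sides nonzero, and $a_p<a_{p+1}$.
\end{lemma}

\begin{proof}
Consider a closed polygon with nonzero sides $w_1,\dots,w_q$ and area $A>0$. If each side were a positive multiple of the preceding one, the sum of the sides would not vanish. After a cyclic relabeling, $w_2$ is not a positive multiple of $w_1$. For $0<\epsilon<1$ replace $w_1,w_2$ by the three sides $(1-\epsilon)w_1$, $\epsilon(w_1+w_2)$, $(1-\epsilon)w_2$, which have the same sum. The length changes by $-\epsilon\beta$, where $\beta=g(w_1)+g(w_2)-g(w_1+w_2)>0$ by Lemma~\ref{lem:g}(c). In the last formula for $A$ in \eqref{eq:poly} the terms involving other sides depend only on the sum $w_1+w_2$, and the term $\frac12\omega(w_1,w_2)$ is multiplied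 by $(1-\epsilon)\epsilon+(1-\epsilon)^2+\epsilon(1-\epsilon)=1-\epsilon^2$. Hence $A/\ell^2$ has the derivative $2A\beta/\ell^3>0$ at $\epsilon=0$, and some closed $(q+1)$-gon has a strictly larger quotient.

If a maximizer for $a_p$ had $q<p$ nonzero sides, we could delete the zero sides, cut a corner and pad with zero sides to obtain a $p$-gon with quotient larger than $a_p$. So $q=p$, and cutting a corner of a maximizer gives $a_{p+1}>a_p$.
\end{proof}

\subsection{Orbits of least area}

\begin{proposition}\label{prop:minimal}
Let $p\ge3$. Then $A_p=1/(4a_p)$, this value is attained by some $p$-periodic orbit, and every $p$-periodic orbit of area $A_p$ has least period $p$. The sequence $A_p$ decreases strictly to $A_0=1/(4a_\infty)>0$.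
\end{proposition}

\begin{proof}
A $p$-periodic orbit satisfies $A\le a_p\ell^2=4a_pA^2$ and $A>0$ by Lemma~\ref{lem:la}, so $A\ge1/(4a_p)$.

Let $z$ be a maximizer for $a_p$, with vertices $x_j$ indexed periodically. By Lemma~\ref{lem:corner} the quotient $A/\ell^2$ is smooth near $z$. It is maximal at $z$, where $\ell=1$ and $A=a_p$, so $dA(z)=\lambda\,d\ell(z)$ with $\lambda=2a_p>0$. By \eqref{eq:variation}, $b=m_j-\lambda Y(z_j)$ is independent of $j$. The points $X_j=(x_j-b)/\lambda$ have nonzero sides $z_j/\lambda$ and midpoints $Y(z_j)=Y(z_j/\lambda)$. By Lemma~\ref{lem:orbit} they form a $p$-periodic orbit, of area $a_p/\lambda^2=1/(4a_p)$. Thus $A_p=1/(4a_p)$ is attained, and the last assertion follows from Lemma~\ref{lem:corner}.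

Suppose a $p$-periodic orbit of area $A_p$ has least period $q=p/d$ with $d\ge2$. Then $q\ge3$ by Lemma~\ref{lem:la}, and as a $q$-periodic orbit it has area $A_p/d$. Hence $A_p/d\ge A_q>A_p$, which is absurd.
\end{proof}

We call a $p$-periodic orbit of area $A_p$ \emph{minimal}. Since $r\Lambda\le\ell\le R\Lambda$ and $\ell=2A$, the proposition yields
\begin{equation}\label{eq:perimeter}
\Lambda\ge\frac{2A_0}R\ \text{ for every periodic orbit},\qquad\Lambda\le\frac{2A_3}r\ \text{ for every minimal orbit}.
\end{equation}

\section{The ratio of consecutive sides}\label{sec:ratio}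

A minimal orbit has $p$ sides and bounded perimeter. A priori it could consist of a few long sides and many tiny ones, and then it would not approach $M$. What prevents this is that the ratio of consecutive sides is determined by the two feet alone.

\begin{lemma}\label{lem:ratio}
Let $(y,s)=(y_j,s_j)$ and $(y',s')=(y_{j+1},s_{j+1})$ belong to a $T$-orbit. Then $y\ne y'$ and
\[
\frac{s'}s=\frac{N(y,y')}{N(y',y)} .
\]
\end{lemma}

\begin{proof}
Write $\tau=\tau(y)$, $\tau'=\tau(y')$. By \eqref{eq:step}, $y'-y=\frac12(s\tau+s'\tau')$. If $y=y'$, this reads $(s+s')\tau=0$, which is false. By \eqref{eq:tau},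
\[
N(y,y')=\omega(y-y',\tau)=\tfrac12s'\omega(\tau,\tau'),\qquad N(y',y)=\omega(y'-y,\tau')=\tfrac12s\,\omega(\tau,\tau'),
\]
and both numbers are positive by \eqref{eq:strict}.
\end{proof}

For an ellipsoid $\{\langle Qy,y\rangle=1\}$, with $Q$ symmetric and positive definite, we have $\nu(y)=Qy/|Qy|$ and $N(y,y')=(1-\langle Qy,y'\rangle)/|Qy|$. The lemma then says that $s_j/|Qy_j|$ is constant along every orbit. In general $N$ is almost symmetric: near the diagonal $N(y,y')$ and $N(y',y)$ are of order $|y-y'|^2$, while their difference is of order $|y-y'|^3$.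

\begin{lemma}\label{lem:log}
There is a constant $C_0$, depending only on $M$, such that for all $y\ne y'$ in $M$
\[
|\log N(y,y')-\log N(y',y)|\le C_0|y-y'| .
\]
\end{lemma}

\begin{proof}
Let $d=y-y'$ with $0<|d|\le\delta$. The function $\phi(u)=\rho(y'+ud)$ is smooth on $[0,1]$, with $\phi(0)=\phi(1)=0$, $\phi'(1)=N(y,y')$ and $\phi'(0)=-N(y',y)$. Recall the trapezoid rule: for $f\in C^2[0,1]$ there is $u\in[0,1]$ with
\begin{equation}\label{eq:trap}
\tfrac12\big(f(0)+f(1)\big)-\int_0^1f=\tfrac1{12}f''(u).
\end{equation}
We apply it to $f=\phi'$, whose integral vanishes, and we apply Taylor's formula $\phi(0)=\phi(1)-\phi'(1)+\frac12\phi''(u)$. This gives points $q_1,q_2$ of the segment from $y'$ to $y$ with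
\begin{equation}\label{eq:N}
N(y,y')-N(y',y)=\tfrac16D^3\rho(q_1)(d,d,d),\qquad N(y,y')=\tfrac12D^2\rho(q_2)(d,d).
\end{equation}
Let $\mu>0$ be the minimum over $M$ of the least eigenvalue of $S$. By the second formula the normal component of $d$ at $y$ is at most $\frac12C_2|d|^2$, so the tangential component $d^T$ satisfies $|d^T|^2\ge|d|^2-\frac14C_2^2|d|^4$. Since $D^2\rho(y)(d,d)=\langle Sd^T,d^T\rangle\ge\mu|d^T|^2$ and $|D^2\rho(q_2)-D^2\rho(y)|\le C_3|d|$,
\[
N(y,y')\ge\tfrac12\big(\mu|d|^2-\tfrac14\mu C_2^2|d|^4-C_3|d|^3\big)\ge\tfrac14\mu|d|^2\qquad\text{for }|d|\le\delta_1,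
\]
with $\delta_1\in(0,\delta]$ depending only on $M$. The same bound holds for $N(y',y)$, by exchanging $y$ and $y'$. The inequality $|\log a-\log b|\le|a-b|/\min(a,b)$ and \eqref{eq:N} bound the left side of the lemma by $\frac16C_3|d|^3/(\frac14\mu|d|^2)=\frac{2C_3}{3\mu}|d|$ for $|d|\le\delta_1$. On the compact set of pairs with $|d|\ge\delta_1$ the function $N$ is continuous and positive, so the left side is at most a constant $C'$, and $C'\le(C'/\delta_1)|d|$.
\end{proof}

\begin{remark}
Positive curvature is essential in Lemma~\ref{lem:log}. If a convex plane curve contains the arc $\{(u,u^4)\}$, then for $y=(0,0)$ and $y'=(u,u^4)$ we have $N(y,y')=u^4$ and $N(y',y)=3u^4/\sqrt{1+16u^6}$. The ratio tends to $3$, not to $1$, as $u\to0$.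
\end{remark}

\begin{proposition}\label{prop:sides}
Every $p$-periodic orbit with perimeter $\Lambda$ satisfies
\begin{equation}\label{eq:sides}
\Big|\log\frac{s_{j+1}}{s_j}\Big|\le C_0h_j,\qquad e^{-C_0\Lambda}\frac\Lambda p\le s_j\le e^{C_0\Lambda}\frac\Lambda p .
\end{equation}
If $\Lambda\le\Lambda_+$, then $c\,p^{-2}\le\operatorname{dist}(x_j,M)\le C\,p^{-2}$ with $c,C>0$ depending only on $M$ and $\Lambda_+$.
\end{proposition}

\begin{proof}
The first inequality follows from Lemmas~\ref{lem:ratio} and~\ref{lem:log} and from \eqref{eq:step}. Summing it from an index of the shortest side to the next index of the longest side, which involves at most one period, gives $\max s\le e^{C_0\Lambda}\min s$. Together with $\min s\le\Lambda/p\le\max s$ this proves \eqref{eq:sides}.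

The function $(y,t)\mapsto\rho(F(y,t))/t^2$ is continuous and positive on $M\times(0,\infty)$. Since $\rho(y)=0$ and $\langle\nu,\tau\rangle=0$, Taylor's formula gives $\rho(F(y,t))=\frac12k(y)t^2+O(t^3)$ uniformly in $y$, so the function extends continuously to $t=0$ with the value $k(y)/2>0$. It lies between positive constants on $M\times[0,\Lambda_+/2]$. Now $x_j=F(y_j,s_j/2)$, and by \eqref{eq:sides} and $2A_0/R\le\Lambda\le\Lambda_+$ the numbers $ps_j$ lie between positive constants.
\end{proof}

\section{Convergence to closed characteristics}\label{sec:limit}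

Once all steps are $O(1/p)$, the recursion \eqref{eq:step} is a consistent one-step scheme for $\dot y=\tau(y)$ over a bounded time interval, and the usual error estimate applies.

\begin{theorem}\label{thm:limit}
Let $(x^{(i)}_j)_j$ be $p_i$-periodic orbits with $p_i\to\infty$ and perimeters $\Lambda^{(i)}\le\Lambda_+$. Then along a subsequence $y^{(i)}_0\to y_*$ and $\Lambda^{(i)}\to\Lambda_*>0$ with $\varphi_{\Lambda_*}(y_*)=y_*$, the orbits converge in the Hausdorff metric to the closed characteristic $\gamma=\{\varphi_t(y_*)\}$, and for every continuous function $f$ on $M$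
\begin{equation}\label{eq:sums}
\sum_{j=0}^{p_i-1}s^{(i)}_jf(y^{(i)}_j)\to\int_0^{\Lambda_*}f(\varphi_t(y_*))\,dt .
\end{equation}
\end{theorem}

The bound on the perimeter cannot be dropped, by Example~\ref{ex:sphere} with $m/p$ bounded away from $0$. The same example with fixed $m\ge2$ shows that $\Lambda_*$ can be a multiple of the least period of $\gamma$.

\begin{proof}
Gronwall's inequality and the Lipschitz bound for $\tau$ give $|\varphi_t(a)-\varphi_t(b)|\le e^{C_1t}|a-b|$ for $a,b\in M$, $t\ge0$. Since $|\tau|=1$, we have $|\varphi_u(y)-y|\le u$ and therefore $|\varphi_h(y)-y-h\tau(y)|\le\int_0^hC_1u\,du=\frac12C_1h^2$ for $h\ge0$.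

Consider one orbit and drop the index $i$. Put $t_j=h_0+\dots+h_{j-1}$, so $t_0=0$ and $t_p=\Lambda$. By \eqref{eq:step} and $\frac12s_{j+1}\le h_j$,
\[
|y_{j+1}-y_j-h_j\tau(y_j)|=\tfrac12s_{j+1}|\tau(y_{j+1})-\tau(y_j)|\le C_1h_j^2,
\]
so $|y_{j+1}-\varphi_{h_j}(y_j)|\le\frac32C_1h_j^2$. The errors $e_j=|y_j-\varphi_{t_j}(y_0)|$ satisfy $e_0=0$ and $e_{j+1}\le\frac32C_1h_j^2+e^{C_1h_j}e_j$. By induction and \eqref{eq:sides},
\begin{equation}\label{eq:error}
e_j\le\tfrac32C_1e^{C_1\Lambda}\sum_{l=0}^{p-1}h_l^2\le\tfrac32C_1e^{C_1\Lambda}\Lambda\max_ls_l=O(1/p)\qquad(0\le j\le p),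
\end{equation}
with a constant depending only on $M$ and $\Lambda_+$.

By compactness and \eqref{eq:perimeter} we pass to a subsequence with $y_0\to y_*$ and $\Lambda\to\Lambda_*\ge2A_0/R>0$. Since $y_p=y_0$, the case $j=p$ of \eqref{eq:error} gives $\varphi_{\Lambda_*}(y_*)=y_*$ in the limit. As $\tau$ has no zeros, $\gamma$ is a closed characteristic. Moreover
\[
\epsilon_i:=\max_{0\le j\le p}|y_j-\varphi_{t_j}(y_*)|\le\max_je_j+e^{C_1\Lambda_+}|y_0-y_*|\to0,
\]
and $|x_j-y_j|=s_j/2=O(1/p)$. So every $x_j$ is within $\epsilon_i+O(1/p)$ of $\gamma$. Conversely, the $t_j$ run from $0$ to $\Lambda$ in steps $h_j=O(1/p)$, so every $t\in[0,\Lambda_*]$ is within $O(1/p)+|\Lambda-\Lambda_*|$ of some $t_j$, and $\varphi_t(y_*)$ is within $\epsilon_i+O(1/p)+|\Lambda-\Lambda_*|$ of $x_j$. This is Hausdorff convergence.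

Finally, $f$ is uniformly continuous, so $\sum h_jf(y_j)-\sum h_jf(\varphi_{t_j}(y_*))\to0$, and the second sum is a Riemann sum over $[0,\Lambda]$ of mesh $O(1/p)$ for the fixed continuous function $t\mapsto f(\varphi_t(y_*))$. It converges to the integral in \eqref{eq:sums}. Replacing $h_j$ by $s_j$ costs at most $\max|f|$ times $\frac12\sum|s_{j+1}-s_j|\le\frac12\max s\sum|\log(s_{j+1}/s_j)|\le\frac12C_0\Lambda\max s=O(1/p)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For each $p\ge3$ let $\mathcal O_p$ be a minimal $p$-periodic orbit. It exists and has least period $p$ by Proposition~\ref{prop:minimal}, and its perimeter is at most $\Lambda_+=2A_3/r$ by \eqref{eq:perimeter}. Proposition~\ref{prop:sides} gives the distance estimate, and Theorem~\ref{thm:limit} applies to every subsequence. A convergent subsequence $\mathcal O_{p_k}$ has all the properties required in the conjecture.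
\end{proof}

\section{Minimal action and the asymptotics of $A_p$}\label{sec:minimal}

Polygons and smooth curves compete in the same isoperimetric problem. Polygons inscribed in a characteristic bound $A_p$ from above, and curves obtained by rounding the corners of an orbit bound it from below.

\subsection{The limits have minimal action}

\begin{lemma}\label{lem:isocurve}
Every closed piecewise $C^1$ curve satisfies $4A_0A(c)\le\ell(c)^2$. Every closed characteristic has action at least $A_0$.
\end{lemma}

\begin{proof}
Let $P$ be the polygon with vertices $c(\theta_j)$ for a partition of the parameter circle into at least three intervals. For a side $z_j=\int_{\theta_j}^{\theta_{j+1}}c'$ choose $y\in K$ with $g(z_j)=\omega(y,z_j)$; then $g(z_j)=\int\omega(y,c')\le\int g(c')$. So $\ell(P)\le\ell(c)$, and $A(P)\le a_\infty\ell(c)^2$. Since $\omega(c(\theta_j),c(\theta_{j+1}))=\int_{\theta_j}^{\theta_{j+1}}\omega(c(\theta_j),c')$, the difference $2|A(c)-A(P)|$ is at most $\sum_j\int_{\theta_j}^{\theta_{j+1}}|c-c(\theta_j)||c'|$, which tends to $0$ with the mesh.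 Hence $A(c)\le a_\infty\ell(c)^2=\ell(c)^2/(4A_0)$. For a closed characteristic $\ell=2A>0$, so $4A_0A\le4A^2$.
\end{proof}

\begin{lemma}\label{lem:once}
Every sequence of minimal $p_i$-periodic orbits with $p_i\to\infty$ has a subsequence that converges in the Hausdorff metric to a closed characteristic $\gamma$ of action $A_0$ and along which $\sum_jk(y_j)^{1/3}s_j\to\sigma(\gamma)$.
\end{lemma}

\begin{proof}
By \eqref{eq:perimeter}, Theorem~\ref{thm:limit} applies. The closed curve $c(t)=\varphi_t(y_*)$, $0\le t\le\Lambda_*$, traverses $\gamma$ some number $m\ge1$ of times. By Lemma~\ref{lem:la} and \eqref{eq:sums} with $f=g\circ\tau$,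
\[
mA(\gamma)=\tfrac12\ell(c)=\lim\tfrac12\sum_js_jg(\tau(y_j))=\lim\tfrac12\sum_jg(z_j)=\lim A_{p_i}=A_0 .
\]
Since $A(\gamma)\ge A_0$, we get $m=1$ and $A(\gamma)=A_0$. Now \eqref{eq:sums} with $f=k^{1/3}$ gives the last claim, $t$ being arc length.
\end{proof}

Lemmas~\ref{lem:isocurve} and~\ref{lem:once} show that $A_0$ is the minimal action. With Proposition~\ref{prop:minimal} this proves Theorem~\ref{thm:minimal}(i).

\subsection{The upper bound}
Let $\gamma(\theta)$ be a smooth parametrization of a characteristic in the direction $\tau$, with speed $s'=ds/d\theta>0$. Then $\gamma'=s'\tau$, $\gamma''=s''\tau+(s')^2JS\tau$, and by \eqref{eq:k}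
\begin{equation}\label{eq:affine}
\omega(\gamma',\gamma'')=(s')^3k .
\end{equation}
Thus $\sigma(\gamma)=\oint\omega(\gamma',\gamma'')^{1/3}d\theta$. Like $T$ and $A_p$, and unlike arc length, $\sigma$ does not depend on the Euclidean structure.

\begin{lemma}\label{lem:upper}
If $\gamma$ is a closed characteristic of action $A_0$, then $A_p\le A_0+\dfrac{\sigma(\gamma)^3}{24p^2}+O(p^{-4})$.
\end{lemma}

\begin{proof}
Parametrize $\gamma$ smoothly by $\theta\in\mathbb R/\mathbb Z$ and put $W=\oint\omega(\gamma',\gamma'')\,d\theta$. Let $\eta=1/p$ and let $P$ be the $p$-gon with vertices $\gamma(j\eta)$. At the midpoint $\theta$ of a parameter interval write $\gamma(\theta\pm\frac\eta2)=a\pm b$, where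
\[
a=\gamma+\tfrac{\eta^2}8\gamma''+O(\eta^4),\qquad b=\tfrac\eta2\gamma'+\tfrac{\eta^3}{48}\gamma'''+O(\eta^5).
\]
The side is $2b$, and $dg(\gamma')\gamma'''=\omega(Y(\gamma'),\gamma''')=\omega(\gamma,\gamma''')$. Hence the contributions of this side to $\ell(P)$ and $A(P)$ are
\begin{align*}
g(2b)&=\eta\big[g(\gamma')+\tfrac{\eta^2}{24}\omega(\gamma,\gamma''')+O(\eta^4)\big],\\
\tfrac12\omega(a-b,a+b)=\omega(a,b)&=\eta\big[\tfrac12\omega(\gamma,\gamma')+\eta^2\big(\tfrac1{48}\omega(\gamma,\gamma''')-\tfrac1{16}\omega(\gamma',\gamma'')\big)+O(\eta^4)\big].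
\end{align*}
For a smooth function $f$ on $\mathbb R/\mathbb Z$ with Fourier coefficients $\hat f(m)$ we have $\eta\sum_{j=1}^pf(\theta_0+j\eta)=\sum_{m\in\mathbb Z}\hat f(mp)e^{2\pi imp\theta_0}=\oint f+O(\eta^4)$, because $\hat f$ decays faster than any power. Integration by parts gives $\oint\omega(\gamma,\gamma''')=-W$, and $\oint g(\gamma')=2A_0$ by Lemma~\ref{lem:la}. Summing over the sides,
\[
\ell(P)=2A_0-\tfrac{\eta^2}{24}W+O(\eta^4),\qquad A(P)=A_0-\tfrac{\eta^2}{12}W+O(\eta^4).
\]
For large $p$ we have $A(P)>0$, and $A(P)\le a_p\ell(P)^2$ gives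
\[
A_p=\frac1{4a_p}\le\frac{\ell(P)^2}{4A(P)}=A_0-\frac{\eta^2}{24}W+\frac{\eta^2}{12}W+O(\eta^4)=A_0+\frac W{24p^2}+O(p^{-4}).
\]
By H\"older's inequality $W\ge\sigma(\gamma)^3$, and the best parametrization makes $\omega(\gamma',\gamma'')$ constant. We take $ds/d\theta=\sigma(\gamma)k^{-1/3}$, for which $\theta$ has total variation $1$ and $W=\sigma(\gamma)^3$ by \eqref{eq:affine}.
\end{proof}

\subsection{The lower bound}
Lemma~\ref{lem:isocurve} applied to a minimal orbit itself gives only $A_0\le A_p$. To see the term of order $p^{-2}$ we apply it to a better competitor, the quadratic spline through the feet $y_j$ that is tangent to the sides.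

\begin{lemma}\label{lem:lower}
Minimal $p$-periodic orbits satisfy, with a constant depending only on $M$,
\[
A_p-A_0\ge\frac1{24p^2}\Big(\sum_jk(y_j)^{1/3}s_j\Big)^3-O(p^{-3}).
\]
\end{lemma}

\begin{proof}
By \eqref{eq:perimeter} and \eqref{eq:sides} all $s_j$ are of exact order $1/p$, and $s_{j+1}-s_j=O(p^{-2})$. Fix $j$. Write $u=z_j$, $w=z_{j+1}$, $\Delta=w-u$, $s=s_j$, and let $\tau,k,S$ be taken at $y_j$. Replace the broken line $y_j\to x_{j+1}\to y_{j+1}$, whose sides are $u/2$ and $w/2$, by the arc
\[
y_j+(t-\tfrac{t^2}2)u+\tfrac{t^2}2w,\qquad0\le t\le1,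
\]
with derivative $(1-t)u+tw$. It ends at $y_{j+1}$ by \eqref{eq:step}. These arcs form a closed $C^1$ curve $c$.

\emph{Loss of area.} The broken line followed by the reversed arc is a closed curve, so its area may be computed with $y_j$ as origin. The broken line contributes $\frac12\omega(\frac u2,\frac w2)=\frac18\omega(u,w)$. On the arc the integrand is $\omega(u,w)\big[(t-\frac{t^2}2)t-\frac{t^2}2(1-t)\big]=\frac{t^2}2\omega(u,w)$, so the arc contributes $\frac12\cdot\frac16\omega(u,w)$. The loss is $\frac1{24}\omega(u,w)$. By \eqref{eq:step}, $y_{j+1}-y_j=s\tau+O(s^2)$. Expanding $J\nabla\rho$ at $y_j$ gives $\tau(y_{j+1})=\tau+sJS\tau+O(s^2)$, and therefore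
\begin{equation}\label{eq:Delta}
\Delta=(s_{j+1}-s)\tau+s^2JS\tau+O(s^3),\qquad|\Delta|=O(s^2).
\end{equation}
By \eqref{eq:k}, $\omega(u,w)=\omega(s\tau,\Delta)=ks^3+O(s^4)$.

\emph{Loss of length.} For large $p$ the segment from $u$ to $w$ avoids $0$, since $|u|=s$ and $|\Delta|=O(s^2)$. By \eqref{eq:trap} the loss $\frac12(g(u)+g(w))-\int_0^1g((1-t)u+tw)\,dt$ equals $\frac1{12}D^2g(\xi)(\Delta,\Delta)$ for a point $\xi=s(\tau+O(s))$ of this segment. By Lemma~\ref{lem:g}(b), $D^2g(z)(a,b)=\omega(DY(z)a,b)$. As $Y$ is homogeneous of degree $0$, the form $D^2g$ is homogeneous of degree $-1$ and $D^2g(\tau)(\tau,\cdot)=0$. Differentiating $Y(\tau(y))=y$ in the direction $\tau$ gives $DY(\tau)JS\tau=\tau$, so $D^2g(\tau)(JS\tau,JS\tau)=\omega(\tau,JS\tau)=k$. With \eqref{eq:Delta},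
\[
D^2g(\xi)(\Delta,\Delta)=s^{-1}D^2g(\tau)(\Delta,\Delta)+O(s^4)=ks^3+O(s^4).
\]

Put $\Sigma=\sum_jk(y_j)s_j^3=O(p^{-2})$. Summing over the $p$ corners and using $\ell=2A_p$ for the orbit, we get $\ell(c)=2A_p-\frac1{12}\Sigma+O(p^{-3})$ and $A(c)=A_p-\frac1{24}\Sigma+O(p^{-3})$. For large $p$ the area $A(c)$ is positive, and Lemma~\ref{lem:isocurve} gives
\[
A_0\le\frac{\ell(c)^2}{4A(c)}=A_p-\frac1{12}\Sigma+\frac1{24}\Sigma+O(p^{-3}).
\]
H\"older's inequality $\sum_{j=1}^p\beta_j\le p^{2/3}(\sum\beta_j^3)^{1/3}$ for $\beta_j=k(y_j)^{1/3}s_j$ finishes the proof for large $p$. The finitely many remaining $p$ are absorbed in the constant, because the sum in the lemma is bounded.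
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:minimal}(ii) and (iii)]
Take any sequence of minimal $p_i$-periodic orbits with $p_i\to\infty$, and a subsequence and a limit $\gamma$ as in Lemma~\ref{lem:once}. Let $\gamma'$ be any closed characteristic of action $A_0$. Along the subsequence, Lemmas~\ref{lem:lower} and~\ref{lem:upper} give
\[
\tfrac1{24}\sigma(\gamma)^3\le\liminf p_i^2(A_{p_i}-A_0)\le\limsup p_i^2(A_{p_i}-A_0)\le\tfrac1{24}\sigma(\gamma')^3 .
\]
Hence $\sigma(\gamma)\le\sigma(\gamma')$ for all $\gamma'$: the minimum $\sigma_*$ is attained at $\gamma$. The choice $\gamma'=\gamma$ shows $p_i^2(A_{p_i}-A_0)\to\frac1{24}\sigma_*^3$ along the subsequence. Since every sequence $p_i\to\infty$ has such a subsequence, (ii) follows. If the original sequence of orbits converges in the Hausdorff metric, its limit coincides with the limit $\gamma$ of the subsequence, which proves (iii).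
\end{proof}

\section{Nondegenerate closed characteristics}\label{sec:nondeg}

We now prescribe $\gamma$ and look for fixed points of $T^p$ by perturbation. After rescaling the side length by $p$, the map $T^p$ converges in $C^1$ to the time-one map $\Psi$ of a flow, and $\gamma$ lifts to a circle of fixed points of $\Psi$. Fixed points on a circle are degenerate, so the implicit function theorem solves only $2n-1$ of the $2n$ fixed point equations. The last one is solved with the help of the area.

\subsection{The map $T$ near $M$}
In the coordinates $x=F(y,s/2)$ the map $T$ becomes $(y_j,s_j)\mapsto(y_{j+1},s_{j+1})$. We need this map to be smooth up to $s=0$. This is not automatic, because $F$ is not an immersion at $t=0$: it folds $M\times\mathbb R$ along $M\times\{0\}$. The remedy is to express $T$ through the involution that exchanges the two sheets of the fold.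

\begin{lemma}\label{lem:smooth}
There are $s_0>0$ and a smooth map $\mathcal D\colon M\times(-s_0,s_0)\to M\times\mathbb R$, $(y,s)\mapsto(y',s')$, such that $s'>0$ and $T(F(y,s/2))=F(y',s'/2)$ for $0<s<s_0$, and
\[
y'=y+s\tau(y)+O(s^2),\qquad s'=s\big(1+sH(y,s)\big),\qquad H(y,0)=-\frac{dk(\tau)}{3k},
\]
with $H$ smooth and $1+sH>0$.
\end{lemma}

\begin{proof}
For $|t|<\delta$, Taylor's formula gives $\rho(F(y,t))=t^2a(y,t)$ with the smooth function $a(y,t)=\int_0^1(1-u)D^2\rho(F(y,ut))(\tau(y),\tau(y))\,du$, and $a(y,0)=k(y)/2>0$. Consider, for small $|t|$,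
\[
\Phi(y,t)=\big(\pi(F(y,t)),\,t\sqrt{a(y,t)}\big)=(q,\varrho)\in M\times\mathbb R .
\]
It is the identity on $M\times\{0\}$, and its differential there, $(\dot y,\dot t)\mapsto(\dot y-\dot t\tau,\dot t\sqrt{k/2})$, is invertible. A smooth map that is injective on a compact set and a local diffeomorphism at its points is a diffeomorphism near the set. So $\Phi$ maps a neighborhood of $M\times\{0\}$ diffeomorphically onto some $M\times(-\varrho_0,\varrho_0)$. Since $F(y,t)=q+\varrho^2\nu(q)$, the smooth involution $\varkappa=\Phi^{-1}\circ\big((q,\varrho)\mapsto(q,-\varrho)\big)\circ\Phi$ satisfies $F\circ\varkappa=F$. It reverses the sign of $t$, fixes $M\times\{0\}$ pointwise, and there $d\varkappa(\dot y,\dot t)=(\dot y-2\dot t\tau,-\dot t)$ by the formula for $d\Phi$.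

Define $\mathcal D$ by $(y',s'/2)=\varkappa(y,-s/2)$. Then $s'$ has the sign of $s$, and for $s>0$ we have $F(y',s'/2)=F(y,-s/2)=T(F(y,s/2))$. Further $\mathcal D(y,0)=(y,0)$, and $d\varkappa(0,-\frac12)=(\tau,\frac12)$ gives $\partial_s\mathcal D(y,0)=(\tau,1)$. This yields the expansions of $y'$ and $s'$, with $H$ smooth by Taylor's formula.

For $s>0$ put $d=y-y'=-s\tau+O(s^2)$. By Lemma~\ref{lem:ratio} and \eqref{eq:N},
\[
sH(y,s)=\frac{N(y,y')-N(y',y)}{N(y',y)}=\frac{-\frac16s^3D^3\rho(y)(\tau,\tau,\tau)+O(s^4)}{\frac12ks^2+O(s^3)},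
\]
so $H(y,0)=-D^3\rho(\tau,\tau,\tau)/(3k)$. Differentiating $k=D^2\rho(\tau,\tau)$ along $\tau$ gives $dk(\tau)=D^3\rho(\tau,\tau,\tau)+2\langle S\tau,JS\tau\rangle$, and the last term vanishes because $J$ is skew.
\end{proof}

\subsection{The scaling limit}
The value of $H(y,0)$ says that $k^{1/3}s$ is preserved by $\mathcal D$ to one order more than $s$ itself; this matches the equality case of H\"older's inequality in Lemma~\ref{lem:lower}. We therefore use $k^{1/3}s$, rescaled, as a coordinate. Let $W=M\times(0,\infty)$ with points $(y,I)$. For real $\epsilon$ put $s=\epsilon Ik(y)^{-1/3}$ and, where $|s|<s_0$,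
\[
\mathcal D_\epsilon(y,I)=(y',I'),\qquad(y',s')=\mathcal D(y,s),\qquad I'=I\,\big(1+sH(y,s)\big)\Big(\frac{k(y')}{k(y)}\Big)^{1/3}.
\]
Then $s'=\epsilon I'k(y')^{-1/3}$. So for $\epsilon>0$ the bijection $G_\epsilon(y,I)=F(y,\frac\epsilon2Ik(y)^{-1/3})$ from $W$ onto $\mathbb R^{2n}\setminus K$ satisfies $G_\epsilon\circ\mathcal D_\epsilon=T\circ G_\epsilon$ wherever $\mathcal D_\epsilon$ is defined. The family $\mathcal D_\epsilon$ is smooth on an open subset of $\mathbb R\times W$ containing $\{0\}\times W$, and $\mathcal D_0=\mathrm{id}$. Let $V=k^{-1/3}\tau$, with flow $\psi_t$ on $M$. At $\epsilon=0$,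
\[
\partial_\epsilon y'=IV,\qquad\partial_\epsilon I'=I^2k^{-1/3}\Big(H(y,0)+\frac{dk(\tau)}{3k}\Big)=0 .
\]
The vector field $X=(IV,0)$ on $W$ is complete, with flow $X_t(y,I)=(\psi_{tI}(y),I)$.

\begin{lemma}\label{lem:euler}
Let $W$ be an embedded submanifold of a Euclidean space and $(\epsilon,\xi)\mapsto f_\epsilon(\xi)\in W$ a smooth map on an open subset of $\mathbb R\times W$ containing $\{0\}\times W$, with $f_0=\mathrm{id}$. Suppose that $X=\partial_\epsilon f_\epsilon|_{\epsilon=0}$ is complete, with flow $X_t$. Let $Q\subset W$ be compact. Then for large $p$ the iterates $f_{1/p}^{\,j}$, $0\le j\le p$, are defined on $Q$, $|f_{1/p}^{\,j}(\xi)-X_{j/p}(\xi)|\le C/p$ on $Q$ with $C$ independent of $j,p$, and $f_{1/p}^{\,p}\to X_1$ in $C^1$ on $Q$.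
\end{lemma}

\begin{proof}
Let $Q'$ be a compact neighborhood of $Q$ and $\kappa>0$ such that $Q'$ contains all points of $W$ within distance $\kappa$ of $Q$. Let $Q''=\bigcup_{0\le t\le1}X_t(Q')$, a compact set. For small $\epsilon$ the map $e_\epsilon=X_{-\epsilon}\circ f_\epsilon$ is defined on $Q''$. Since $e_0=\mathrm{id}$ and $\partial_\epsilon e_\epsilon|_0=-X+X=0$, we have $|e_\epsilon(\xi)-\xi|\le C'\epsilon^2$ on $Q''$. Let $C''$ be a common Lipschitz constant of the maps $X_t$, $|t|\le1$, on a compact neighborhood of $Q''$. For $\epsilon=1/p$ and $\xi\in Q$ put $\xi_j=f_\epsilon^{\,j}(\xi)$ and $b_j=X_{-j\epsilon}(\xi_j)$, so $b_0=\xi$. Suppose $j<p$ and $b_0,\dots,b_j\in Q'$. Then $\xi_j=X_{j\epsilon}(b_j)\in Q''$, the point $\xi_{j+1}$ is defined, and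
\[
|b_{j+1}-b_j|=|X_{-j\epsilon}(e_\epsilon(\xi_j))-X_{-j\epsilon}(\xi_j)|\le C'C''\epsilon^2 .
\]
Summing, $|b_{j+1}-\xi|\le C'C''\epsilon<\kappa$ for large $p$, so $b_{j+1}\in Q'$ and the induction continues up to $j=p$. Finally $|\xi_j-X_{j\epsilon}(\xi)|=|X_{j\epsilon}(b_j)-X_{j\epsilon}(\xi)|\le C'(C'')^2\epsilon$.

For the $C^1$ statement apply this to the tangent maps $df_\epsilon$ on $TW$ and to the compact set of tangent vectors of length at most $1$ at points of $Q$. In local coordinates both $df_\epsilon$ and $dX_\epsilon$ send $(\xi,\dot\xi)$ to $(\xi+\epsilon X(\xi),\dot\xi+\epsilon DX(\xi)\dot\xi)+O(\epsilon^2)$. So the generator of the family $df_\epsilon$ is the generator of the flow $dX_t$, which is complete.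
\end{proof}

Consequently $\Psi_p:=\mathcal D_{1/p}^{\,p}$ converges in $C^1$ on compact subsets of $W$ to $\Psi(y,I)=(\psi_I(y),I)$.

\subsection{A circle of points returning to the same foot}
Let $\gamma$ be nondegenerate with least $\varphi$-period $L$, fix $y_*\in\gamma$, and let $\sigma=\sigma(\gamma)$. Since $\psi$-time along a characteristic is $\int k^{1/3}ds$, the least $\psi$-period of $\gamma$ is $\sigma$, and $\Psi$ fixes the circle $\Gamma=\gamma\times\{\sigma\}$ pointwise. Varying $I$ moves $\psi_I(y)$ along $\gamma$, and varying $y$ transversally to $\gamma$ is controlled by nondegeneracy. These $2n-1$ parameters suffice to adjust the $M$-component of $\Psi_p$.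

\begin{lemma}\label{lem:circle}
For large $p$ there are smooth closed curves $c_p(\theta)=(y_p(\theta),I_p(\theta))$ in $W$, $\theta\in\mathbb R/\sigma\mathbb Z$, converging in $C^1$ to $\theta\mapsto(\psi_\theta(y_*),\sigma)$, such that $\Psi_p(c_p(\theta))=(y_p(\theta),\tilde I_p(\theta))$ for a smooth positive function $\tilde I_p$.
\end{lemma}

\begin{proof}
We have $\psi_\sigma(y)=\varphi_{f(y)}(y)$ with the smooth function $f(y)=\int_0^\sigma k(\psi_t(y))^{-1/3}dt$, and $f=L$ on $\gamma$. At $y\in\gamma$ this gives $d\psi_\sigma=d\varphi_L+df(\cdot)\tau$, so $d\psi_\sigma$ and $d\varphi_L$ induce the same map on $T_yM/\mathbb R\tau$, and $d\psi_\sigma-1$ is invertible on this quotient. This is the only use of nondegeneracy.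

The normal bundle of $\gamma$ in the orientable manifold $M$ is an orientable bundle over a circle, hence trivial. By the tubular neighborhood theorem there are coordinates $(\theta,w)\in\mathbb R/\sigma\mathbb Z\times B^{2n-2}$ near $\gamma$ in which $(\theta,0)$ is the point $\psi_\theta(y_*)$; thus $V=\partial_\theta$ on $\gamma$. Put $u=(w,I-\sigma)\in\mathbb R^{2n-1}$. For $|u|$ small and $p$ large the $M$-component of $\Psi_p(y,I)$ is close to $y$. Let $E_p(\theta,u)\in\mathbb R^{2n-1}$ be the difference of their coordinates, the $\theta$-difference being lifted to a small real number, and define $E_\infty$ in the same way from $\Psi$. Then $E_p\to E_\infty$ in $C^1$, $E_\infty(\theta,0)=0$, and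
\[
\mathcal L_\theta:=\partial_uE_\infty(\theta,0)\colon\ (\dot w,\dot I)\mapsto(d\psi_\sigma-1)(0,\dot w)+\dot I\,V .
\]
If $(\dot w,\dot I)$ is in the kernel, reduction modulo $V$ gives $\dot w=0$, and then $\dot I=0$. So $\mathcal L_\theta$ is invertible.

By compactness of the circle there is $\beta>0$ with $\|1-\mathcal L_\theta^{-1}\partial_uE_\infty(\theta,u)\|\le\frac14$ for all $\theta$ and $|u|\le\beta$. For large $p$ the same norm with $E_p$ is at most $\frac12$, and $|\mathcal L_\theta^{-1}E_p(\theta,0)|\le\beta/2$. Then $u\mapsto u-\mathcal L_\theta^{-1}E_p(\theta,u)$ maps the ball $|u|\le\beta$ to itself and contracts by the factor $\frac12$. Its unique fixed point $u_p(\theta)$ solves $E_p(\theta,u_p(\theta))=0$ and satisfies $|u_p(\theta)|\le2|\mathcal L_\theta^{-1}E_p(\theta,0)|\to0$ uniformly. By the implicit function theorem and uniqueness, $u_p$ is smooth on the circle, and $u_p'=-(\partial_uE_p)^{-1}\partial_\theta E_p\to0$ uniformly because $\partial_\theta E_\infty(\theta,0)=0$. Let $c_p(\theta)$ be the point with coordinates $(\theta,u_p(\theta))$.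
\end{proof}

\subsection{The area of a loop}
It remains to find $\theta$ with $\tilde I_p(\theta)=I_p(\theta)$. The loop $G_{1/p}\circ c_p$ and its image under $T^p$ have the same feet. If one of them were everywhere farther from $M$ than the other, their areas would differ.

\begin{lemma}\label{lem:loop}
For $C^1$ loops $y(\theta)\in M$ and $t(\theta)\in\mathbb R$,
\[
A\big(F(y,t)\big)=A(y)+\tfrac12\oint t^2\langle S\dot y,\tau(y)\rangle\,d\theta .
\]
In particular, if $t>0$, the loop $F(y,t)$ and its image $F(y,-t)$ under $T$ have the same area.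
\end{lemma}

\begin{proof}
Let $b=t\tau(y)$. By \eqref{eq:tau}, $\omega(\dot y,b)=t\langle\nu,\dot y\rangle=0$. Hence $\omega(y,\dot b)=\frac d{d\theta}\omega(y,b)$ has integral $0$. Also $\omega(b,\dot b)=t^2\omega(\tau,JS\dot y)=t^2\langle\tau,S\dot y\rangle$. Now integrate $\omega(y-b,\dot y-\dot b)=\omega(y,\dot y)-\omega(y,\dot b)-\omega(b,\dot y)+\omega(b,\dot b)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:nondeg}]
\emph{A fixed point.} The loops $T^j\circ G_{1/p}\circ c_p=G_{1/p}\circ\mathcal D_{1/p}^{\,j}\circ c_p$, $0\le j\le p$, are of the form $F(y,t)$ with $y,t$ smooth and $t>0$. By Lemma~\ref{lem:loop} they all have the same area. The first is $F(y_p,t_p)$ and the last is $F(y_p,\tilde t_p)$, where $t_p=\frac1{2p}I_pk(y_p)^{-1/3}$ and $\tilde t_p=\frac1{2p}\tilde I_pk(y_p)^{-1/3}$. By Lemma~\ref{lem:loop} again,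
\[
\oint(\tilde t_p^{\,2}-t_p^2)\,\langle S\dot y_p,\tau(y_p)\rangle\,d\theta=0 .
\]
By Lemma~\ref{lem:circle}, $\langle S\dot y_p,\tau(y_p)\rangle$ converges uniformly to $\langle SV,\tau\rangle=k^{2/3}>0$ along $\gamma$, so it is positive for large $p$. Hence the continuous function $\tilde t_p^{\,2}-t_p^2$ vanishes at some $\theta_p$. Then $c_p(\theta_p)$ is a fixed point of $\Psi_p$, and $x=G_{1/p}(c_p(\theta_p))$ satisfies $T^px=x$.

\emph{Convergence.} Let $(y_j,I_j)=\mathcal D_{1/p}^{\,j}(c_p(\theta_p))$ and $\bar y_p=\psi_{\theta_p}(y_*)\in\gamma$. By Lemmas~\ref{lem:euler} and~\ref{lem:circle} and the uniform continuity of $(t,\xi)\mapsto X_t(\xi)$ on compact sets,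
\[
\max_{0\le j\le p}\big(|y_j-\psi_{\sigma j/p}(\bar y_p)|+|I_j-\sigma|\big)\to0 .
\]
So $s_j=\frac1pI_jk(y_j)^{-1/3}=O(1/p)$ and $|x_j-y_j|=O(1/p)$. The points $\psi_{\sigma j/p}(\bar y_p)$ go once around $\gamma$ in steps $O(1/p)$. Therefore the orbits converge to $\gamma$ in the Hausdorff metric. Their perimeters $\Lambda=\frac1p\sum_jI_jk(y_j)^{-1/3}$ differ by $o(1)$ from Riemann sums for $\int_0^\sigma k(\psi_t(\bar y_p))^{-1/3}dt=L$, so $\Lambda\to L$.

\emph{Least period.} Suppose that for infinitely many $p$ the least period is $p/d$ with $d=d(p)\ge2$. As a $(p/d)$-periodic orbit it has perimeter $\Lambda/d\ge2A_0/R$ by \eqref{eq:perimeter}, so $d$ is bounded, and we pass to a subsequence with constant $d$. Theorem~\ref{thm:limit}, applied to these $(p/d)$-periodic orbits, gives a limit $y$ of the points $y_0$, which lies on $\gamma$, with $\varphi_{L/d}(y)=y$. This contradicts the minimality of $L$. Hence the least period is $p$ for all large $p$.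
\end{proof}

\begin{thebibliography}{1}

\bibitem{dual}
\emph{On the dual billiard problem},
\texttt{http://www.math.brown.edu/\textasciitilde{}res/M272/advances.pdf}.

\end{thebibliography}
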